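\title{Lemniscates and the null space of the Kerzman--Stein operator}

\begin{abstract}
The Kerzman--Stein operator $\mathcal A=\mathcal C-\mathcal C^*$ of a smoothly bounded plane region measures how far the Cauchy transform $\mathcal C$ is from being an orthogonal projection; it vanishes for a disc. We show that regions other than discs can have $\ker\mathcal A\neq\{0\}$: for $0<|a|<1$ the function $z$ is a null vector for the region $\{|z^3-a|<1\}$. We also prove that $\ker\mathcal A$ is always trivial or infinite dimensional, that $\mathcal A$ has finite rank only for a disc, and that rational lemniscates give non-discs of every finite connectivity with infinite-dimensional null space. For the regions $\{|z^n-a|<1\}$ we compute $\ker\mathcal A$ exactly; it is trivial if and only if $n$ is even.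
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, a \emph{smooth region} is a bounded connected open set $\Omega\subset\mathbb C$ whose boundary consists of finitely many disjoint $C^\infty$ Jordan curves. The boundary is positively oriented, so that $\Omega$ lies to its left, and $T(w)$ is the unit tangent vector at $w\in\partial\Omega$, written as a complex number of modulus one; thus $dz=T\,ds$, where $ds$ is arc length. The space $L^2=L^2(\partial\Omega)$ carries the inner product $\langle f,g\rangle=\int_{\partial\Omega}f\,\overline g\,ds$. The \emph{Cauchy transform} of $f\in L^1(\partial\Omega)$ is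
\[
\mathcal Cf(z)=\frac1{2\pi i}\int_{\partial\Omega}\frac{f(w)\,dw}{w-z},\qquad z\in\Omega,
\]
and on $\partial\Omega$ it is defined as the nontangential limit of this integral. It is a bounded operator on $L^2$. The \emph{Kerzman--Stein operator} is $\mathcal A=\mathcal C-\mathcal C^*$, where $\mathcal C^*$ is the adjoint of $\mathcal C$ in $L^2$. Equivalently, $\mathcal Af(z)=\int_{\partial\Omega}A(z,w)f(w)\,ds(w)$ with
\[
A(z,w)=\frac1{2\pi i}\left(\frac{T(w)}{w-z}-\frac{\overline{T(z)}}{\overline w-\overline z}\right),\qquad z,w\in\partial\Omega .
\]
On a smooth boundary the two singularities cancel, and $\mathcal A$ is a Hilbert--Schmidt, hence compact, skew-hermitian operator. Its spectrum is a discrete sequence of purely imaginary eigenvalues, which can accumulate only at $0$.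

The operator $\mathcal C$ is a projection of $L^2$ onto the boundary values of functions holomorphic in $\Omega$, and a bounded projection is orthogonal exactly when it is self-adjoint. So $\mathcal A$ measures the failure of $\mathcal C$ to be orthogonal. The kernel expresses this geometrically. Factoring,
\[
A(z,w)=\frac{1}{2\pi i}\,\frac{\overline{T(z)}}{w-z}\left(T(z)T(w)-\frac{w-z}{\overline w-\overline z}\right),
\]
so with $e=(w-z)/|w-z|$ the kernel vanishes at $(z,w)$ exactly when $T(w)/e=e/T(z)$: the angle from the tangent at $z$ to the chord equals the angle from the chord to the tangent at $w$. On a circle with center $c$ and radius $\rho$ this holds for every chord, since $T(w)=i(w-c)/\rho$ and $\overline w-\overline c=\rho^2/(w-c)$ make both terms in the bracket equal to $-(z-c)(w-c)/\rho^2$. Hence $\mathcal A=0$ for a disc, and its null space is all of $L^2$. The following question is posed in \cite{Spectrum}.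

\medskip
\noindent\textbf{Question.} \emph{Is there a smooth region, other than a disc, for which $\ker\mathcal A$ has positive dimension?}
\medskip

We shall see in Lemma~\ref{lem:null} that $\ker\mathcal A\ne\{0\}$ exactly when there are a nonzero function $h$ holomorphic inside $\Omega$ and a function $g$ holomorphic outside $\overline\Omega$, vanishing at $\infty$, with $g=\overline{Th}$ on the boundary. On the unit circle the identity $\overline z=1/z$ turns conjugates of interior functions into exterior functions, and such pairs abound. For other curves $\overline z$ has no reason to continue to the exterior, and one might guess that the answer is no. But it is not necessary that $\overline z$ continue. It is enough that $\overline r$ does so for one suitable function $r$, and on a lemniscate $|r|=R$ we have $\overline r=R^2/r$.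

\begin{theorem}\label{thm:cubic}
For $0<|a|<1$ the set $\Omega_a=\{z:|z^3-a|<1\}$ is a smooth region, it is not a disc, and the function $f(z)=z$ satisfies $\mathcal Af=0$.
\end{theorem}

This answers the question affirmatively. The example belongs to a larger family.

\begin{theorem}\label{thm:rational}
Let $r$ be a rational function with $r'=q^2$, where $q\not\equiv0$ is rational. Let $0<R<|r(\infty)|\le\infty$, and suppose that $\Omega=\{|r|<R\}$ is connected and that $r'\ne0$ on $\{|r|=R\}$. Then $q\cdot u(r)\in\ker\mathcal A$ for every polynomial $u$. Consequently, for every $\ell\ge1$ there is a smooth region with exactly $\ell$ boundary curves which is not a disc and for which $\ker\mathcal A$ is infinite dimensional.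
\end{theorem}

The infinite dimension is not special to lemniscates, but outside the disc the null space never comes within finitely many dimensions of $L^2$.

\begin{theorem}\label{thm:dichotomy}
For every smooth region, $\ker\mathcal A$ is either $\{0\}$ or infinite dimensional.
\end{theorem}

\begin{theorem}\label{thm:rank}
The operator $\mathcal A$ has finite rank if and only if $\Omega$ is a disc. Consequently, if $\Omega$ is not a disc, then $0$ is an accumulation point of the eigenvalues of $\mathcal A$.
\end{theorem}

In one family the null space can be computed. Let $\mathbb D$ be the unit disc, $\mathbb T$ the unit circle, and $H^2(\mathbb D)$ the space of functions $\sum_{k\ge0}c_kx^k$ with $\sum|c_k|^2<\infty$, regarded as the closure of the polynomials in $L^2(\mathbb T)$.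

\begin{theorem}\label{thm:exact}
Let $\Omega=\{|z^n-a|<1\}$ with $n\ge2$ and $0<|a|<1$. If $n$ is even, then $\ker\mathcal A=\{0\}$. If $n=2m+1$, then $\ker\mathcal A=N\oplus\overline{TN}$, where $N=\{z^mu(z^n-a):u\in H^2(\mathbb D)\}$ and $\overline{TN}=\{\overline{Th}:h\in N\}$. Thus both cases of Theorem~\ref{thm:dichotomy} occur for regions that are not discs.
\end{theorem}

Section~\ref{sec:hardy} reduces $\mathcal Af=0$ to the boundary equation $g=\overline{Th}$. The theorems are then proved in the order stated, one in each section.

\section{Two Hardy spaces and a conjugation}\label{sec:hardy}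

Let $\Gamma_0$ be the outer boundary curve of $\Omega$, oriented counterclockwise, and $\Gamma_1,\dots,\Gamma_c$ the inner ones, oriented clockwise. The exterior $E=\widehat{\mathbb C}\setminus\overline\Omega$ has components $E_0\ni\infty,E_1,\dots,E_c$, each simply connected in the sphere $\widehat{\mathbb C}$, with $\partial E_j=\Gamma_j$. A holomorphic function is \emph{smooth up to the boundary} if all its derivatives extend continuously to the boundary. Let $\mathcal O_+$ be the space of boundary values of functions holomorphic in $\Omega$ and smooth up to $\partial\Omega$, and let $\mathcal O_-$ be the space of boundary values of functions holomorphic in $E$, smooth up to $\partial\Omega$ and vanishing at $\infty$. Both spaces are closed under multiplication. An element of $\mathcal O_-$ consists of $c+1$ unrelated functions, one on each $E_j$. Let $\mathcal H_\pm$ be the closure of $\mathcal O_\pm$ in $L^2$.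

We use Cauchy's theorem in two forms:
\begin{equation}\label{eq:cauchyin}
\int_{\partial\Omega}\varphi\,dz=0\qquad\text{for }\varphi\in\mathcal O_+,
\end{equation}
and, for each $j$ separately,
\begin{equation}\label{eq:cauchyout}
\int_{\Gamma_j}\psi\,dz=0
\end{equation}
if $\psi$ is holomorphic in $E_j$, smooth up to $\Gamma_j$, and $O(z^{-2})$ at $\infty$ when $j=0$. The decay condition cannot be dropped, as $\psi=1/(z-b)$ with $b\in\Omega$ shows; it is met by every product of two elements of $\mathcal O_-$.

Two standard facts about the Cauchy transform are needed \cite{Bell,KS}. First, $\mathcal C$ is bounded on $L^2$. Second, for $f\in C^\infty(\partial\Omega)$ the Cauchy integrals of $f$ in $\Omega$ and in $E$ are smooth up to the boundary, and $f$ is the inner boundary value minus the outer one (the Plemelj formula). The outer integral vanishes at $\infty$, so for smooth $f$ we have $\mathcal Cf\in\mathcal O_+$ and $f-\mathcal Cf\in\mathcal O_-$. By Cauchy's formula $\mathcal C=I$ on $\mathcal O_+$. By \eqref{eq:cauchyout}, applied to $\psi(w)=g(w)/(w-z)$ with $z\in\Omega$, we have $\mathcal Cg=0$ for $g\in\mathcal O_-$.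 Passing to closures, $\mathcal C$ maps $L^2$ into $\mathcal H_+$ and is the identity there, while $I-\mathcal C$ maps $L^2$ into $\mathcal H_-$ and is the identity there. So $\mathcal C$ is a bounded projection with range $\mathcal H_+$ and kernel $\mathcal H_-$, and
\begin{equation}\label{eq:direct}
L^2=\mathcal H_++\mathcal H_-,\qquad \mathcal H_+\cap\mathcal H_-=\{0\}.
\end{equation}
The sum is direct, but in general not orthogonal.

Cauchy's theorem concerns the bilinear form $B(f,g)=\int_{\partial\Omega}fg\,dz$, whereas the adjoint $\mathcal C^*$ is defined by the hermitian form $\langle f,g\rangle$. The map that converts one into the other is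
\[
Jf=\overline{Tf}.
\]
Since $|T|=1$, the map $J$ is antilinear and isometric, $J^2=I$, and
\begin{equation}\label{eq:BJ}
\langle f,g\rangle=B(f,Jg),\qquad B(f,g)=\langle f,Jg\rangle ,
\end{equation}
because $f\,\overline{Tg}\;T\,ds=f\,\overline g\,ds$. We also use $J(\varphi f)=\overline\varphi\,Jf$ for bounded $\varphi$.

\begin{lemma}\label{lem:dual}
We have $\mathcal C^*=J(I-\mathcal C)J$, $\mathcal H_+^\perp=J\mathcal H_+$ and $\mathcal H_-^\perp=J\mathcal H_-$. A function $f\in L^2$ lies in $\mathcal H_+$ if and only if $\int_{\partial\Omega}f\varphi\,dz=0$ for all $\varphi\in\mathcal O_+$, and it lies in $\mathcal H_-$ if and only if $\int_{\partial\Omega}f\varphi\,dz=0$ for all $\varphi\in\mathcal O_-$.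
\end{lemma}

\begin{proof}
The form $B$ is continuous on $L^2\times L^2$. It vanishes on $\mathcal O_+\times\mathcal O_+$ by \eqref{eq:cauchyin} and on $\mathcal O_-\times\mathcal O_-$ by \eqref{eq:cauchyout}, hence on $\mathcal H_+\times\mathcal H_+$ and on $\mathcal H_-\times\mathcal H_-$. Splitting first $g$ and then $f$ according to \eqref{eq:direct}, we get
\[
B(\mathcal Cf,g)=B\bigl(\mathcal Cf,(I-\mathcal C)g\bigr)=B\bigl(f,(I-\mathcal C)g\bigr).
\]
By \eqref{eq:BJ}, $\langle\mathcal Cf,g\rangle=B(\mathcal Cf,Jg)=B(f,(I-\mathcal C)Jg)=\langle f,J(I-\mathcal C)Jg\rangle$, which is the formula for $\mathcal C^*$; it also gives $I-\mathcal C^*=J\mathcal CJ$. The orthogonal complement of the range of an operator is the kernel of its adjoint, so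
\[
\mathcal H_+^\perp=\ker\mathcal C^*=J\ker(I-\mathcal C)=J\mathcal H_+,\qquad
\mathcal H_-^\perp=\ker(I-\mathcal C^*)=J\ker\mathcal C=J\mathcal H_- .
\]
Therefore $\mathcal H_\pm=(J\mathcal H_\pm)^\perp=(J\mathcal O_\pm)^\perp$, and $\langle f,J\varphi\rangle=\int_{\partial\Omega}f\varphi\,dz$ by \eqref{eq:BJ}.
\end{proof}

Now both $\mathcal C$ and $\mathcal C^*$ are projections with known range and kernel, and the set where two projections agree is easy to describe. Put
\[
N=\mathcal H_+\cap J\mathcal H_-=\{h\in\mathcal H_+:\overline{Th}\in\mathcal H_-\},\qquad JN=\mathcal H_-\cap J\mathcal H_+ .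
\]
By Lemma~\ref{lem:dual}, $N$ consists of the elements of $\mathcal H_+$ orthogonal to $\mathcal H_-$, and $JN$ of the elements of $\mathcal H_-$ orthogonal to $\mathcal H_+$. Both spaces are closed.

\begin{lemma}\label{lem:null}
$\ker\mathcal A=N\oplus JN$, and the sum is orthogonal. In particular, $\ker\mathcal A\neq\{0\}$ if and only if $N\ne\{0\}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dual}, $\mathcal C^*$ is the projection with range $J\mathcal H_-$ and kernel $J\mathcal H_+$. Thus $N$ is the intersection of the ranges of $\mathcal C$ and $\mathcal C^*$, and $JN$ is the intersection of their kernels. On $N$ both operators are the identity and on $JN$ both vanish, so $N+JN\subset\ker\mathcal A$. Conversely, let $\mathcal Cf=\mathcal C^*f=h$. Then $h$ lies in both ranges, so $h\in N$ and $\mathcal Ch=h=\mathcal C^*h$. Hence $\mathcal C(f-h)=0=\mathcal C^*(f-h)$, that is, $f-h\in JN$. The sum is orthogonal because $N\subset\mathcal H_+$ and $JN\subset J\mathcal H_+=\mathcal H_+^\perp$.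
\end{proof}

\begin{example}\label{ex:disc}
For the unit disc $T=iz$, so $Jz^k=-iz^{-k-1}$ on $\mathbb T$. The space $\mathcal H_+=H^2(\mathbb D)$ is spanned by the powers $z^k$ with $k\ge0$, and $\mathcal H_-$ by those with $k\le-1$. Thus $J$ interchanges $\mathcal H_+$ and $\mathcal H_-$, so $N=\mathcal H_+$, $JN=\mathcal H_-$ and $\ker\mathcal A=L^2$.
\end{example}

\section{The cubic lemniscate}\label{sec:cubic}

We look for $h\in\mathcal H_+$ with $g=Jh\in\mathcal H_-$. The tangent $T$ is awkward, since it involves arc length, but it disappears when the equation is squared: for any $h\in L^2$ and $g=Jh$,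
\begin{equation}\label{eq:square}
\overline{h^2\,dz}=\overline h^{\,2}\,\overline T\,ds=\bigl(\overline{Th}\bigr)^2T\,ds=g^2\,dz .
\end{equation}
So we need a differential $h^2dz$, holomorphic inside, whose conjugate on $\partial\Omega$ continues to the outside. A lemniscate $|r|=R$ supplies one. There $\overline r=R^2/r$, hence $\overline{dr}=-R^2r^{-2}\,dr$, and $1/r$ is holomorphic where $|r|>R$. This suggests
\[
h^2=r',\qquad g^2=-R^2\,r'/r^2 ,
\]
and what remains is to extract square roots. For $r=z-a$ we take $h=1$ and obtain a disc. For $r=z^2-a$ and $|a|<R$ we would need a square root of $2z$ in a region containing $0$, which does not exist. For $r=z^3-a$ we can take $h=\sqrt3\,z$. Since \eqref{eq:square} determines $g$ only up to sign, the proof itself uses the formula for $T$.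

\begin{lemma}\label{lem:tangent}
Let $r$ be rational and $0<R<|r(\infty)|\le\infty$. Suppose that $\Omega=\{|r|<R\}$ is a nonempty connected set and that $r'\ne0$ on $\{|r|=R\}$. Then $\Omega$ is a smooth region with $\partial\Omega=\{|r|=R\}$ and $E=\{|r|>R\}$, and
\[
T=i\,\frac rR\,\frac{|r'|}{r'}\qquad\text{on }\partial\Omega .
\]
\end{lemma}

\begin{proof}
Since $|r(\infty)|>R$, the set $\{|r|\le R\}$ is a compact subset of $\mathbb C$. Near each point of $\{|r|=R\}$ the map $r$ is a diffeomorphism that carries this set to an arc of the circle $|x|=R$ and $\Omega$ to the inner side of the arc. So $\{|r|=R\}$ is a compact smooth curve without endpoints, that is, a finite union of disjoint smooth Jordan curves, and it equals $\partial\Omega$. Parametrize it by arc length $s$ and write $r=Re^{i\theta(s)}$ locally. Differentiating gives $r'T=i\theta'r$, so $|\theta'|=|r'|/R$. For the sign, note that $-iT$ is the outward normal and that $|r|<R$ inside and $|r|>R$ outside. Hence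
\[
0\le\frac{d}{dt}\Big|_{t=0}\log|r(z-itT)|=\operatorname{Re}\bigl(-iT\,r'/r\bigr)=\theta' .
\]
So $\theta'=|r'|/R$ and $T=i\theta'r/r'$.
\end{proof}

\begin{lemma}\label{lem:region}
Let $n\ge2$, $0<|a|<1$ and $p(z)=z^n-a$. Then $\Omega=\{|p|<1\}$ satisfies the hypotheses of Lemma~\ref{lem:tangent} with $r=p$ and $R=1$. It has one boundary curve, it is invariant under $z\mapsto\omega z$ with $\omega=e^{2\pi i/n}$, and it is not a disc.
\end{lemma}

\begin{proof}
The only critical point of $p$ is $0$, and $|p(0)|=|a|<1$, so $0\in\Omega$ and $p'\ne0$ on $\{|p|=1\}$. Let $D$ be a component of $\Omega$; it is bounded, and $|p|=1$ on $\partial D$. If $p$ had no zero in $D$, the maximum principle for $1/p$ would give $|p|\ge1$ in $D$. So $D$ contains a point $z_0$ with $z_0^n=a$, and $|p(tz_0)|=|a|(1-t^n)<1$ for $0\le t\le1$ shows that the segment from $z_0$ to $0$ lies in $\Omega$. Thus every component contains $0$, and $\Omega$ is connected. An inner boundary curve would enclose a bounded component of $E=\{|p|>1\}$ with $|p|=1$ on its boundary, against the maximum principle; so there is none. Invariance follows from $p(\omega z)=p(z)$.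 A disc invariant under a nontrivial rotation about $0$ has center $0$, so $|z|$ is constant on its boundary. But the roots of $z^n=a+e^{i\theta}$ lie on $\partial\Omega$ for every real $\theta$, and $|a+e^{i\theta}|$ takes the two values $1+|a|$ and $1-|a|$.
\end{proof}

The range of $a$ is forced. For $a=0$ the set $\{|p|<1\}$ is the unit disc. For $|a|=1$ the boundary passes through the critical point $0$. For $|a|>1$ the disc $|x-a|<1$ omits $0$, and its preimage under $z^n$ has $n$ components.

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
Lemma~\ref{lem:region} with $n=3$ gives the statements about $\Omega_a$. With $p=z^3-a$ and $p'=3z^2$, Lemma~\ref{lem:tangent} gives $T=ip\,|z|^2/z^2=ip\,\overline z/z$ on $\partial\Omega_a$. Then $Tz=ip\,\overline z$, and since $\overline p=1/p$ on $\partial\Omega_a$,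
\[
Jz=\overline{Tz}=-i\,\overline p\,z=-\frac{iz}{z^3-a}.
\]
The zeros of $p$ lie in $\Omega_a$, so the right side is holomorphic in a neighborhood of $\mathbb C\setminus\Omega_a$, and it is $O(z^{-2})$ at $\infty$. Thus $Jz\in\mathcal O_-$, while $z\in\mathcal O_+$. Hence $z\in N$, and $\mathcal Az=0$ by Lemma~\ref{lem:null}.
\end{proof}

\section{Rational lemniscates}\label{sec:rational}

The computation above used that $r'=q^2$ turns the factor $|r'|/r'$ into $\overline q/q$. It also survives multiplication by polynomials in $r$, because $\overline r=R^2/r$ is itself holomorphic and bounded in $E$.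

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:rational}]
Since $q\not\equiv0$, the function $r$ is not constant, so it takes every value on the sphere and $\Omega$ is nonempty. By Lemma~\ref{lem:tangent}, $T=i\,(r/R)\,\overline q/q$ on $\partial\Omega$. For a polynomial $u$ let $\tilde u(x)=\overline{u(\overline x)}$ be the polynomial with conjugate coefficients. Using $\overline r=R^2/r$ twice,
\begin{equation}\label{eq:Jqu}
J\bigl(q\,u(r)\bigr)=\overline{i\,\frac rR\,\overline q\,u(r)}=-i\,\frac{\overline r}{R}\,q\,\tilde u(\overline r)=-iR\,\frac qr\,\tilde u\!\left(\frac{R^2}r\right)\qquad\text{on }\partial\Omega .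
\end{equation}
A finite pole of $q$ is a pole of $r'$, hence of $r$, hence lies in $E$. So $q\,u(r)$ is holomorphic near $\overline\Omega$ and belongs to $\mathcal O_+$. It remains to show that the right side of \eqref{eq:Jqu} is in $\mathcal O_-$. On $\overline E$ we have $|r|\ge R$, so $1/r$ and $\tilde u(R^2/r)$ are holomorphic in a neighborhood of $\overline E$ in the sphere. The factor $q/r$ needs attention only at the poles of $r$ and at $\infty$.
\begin{itemize}
\item At a finite pole of $r$ of order $k\ge1$, $r'$ has a pole of order $k+1$ and $q$ one of order $(k+1)/2\le k$, so $q/r$ is holomorphic.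
\item If $r$ has a pole of order $k\geq 1$ at $\infty$, then $|q|$ grows like $|z|^{(k-1)/2}$ and $q/r=O(z^{-(k+1)/2})$.
\item If $r(\infty)$ is finite, then it is nonzero and $r'=O(z^{-2})$, so $q/r=O(z^{-1})$.
\end{itemize}
In all cases $q/r$ is holomorphic near $\overline E$ and vanishes at $\infty$. Hence $q\,u(r)\in N\subset\ker\mathcal A$.
\end{proof}

The functions $q\,r^k$, $k\ge0$, are linearly independent on $\partial\Omega$: if $q\,u(r)$ vanishes there, then the rational function $u(r)$ vanishes identically, and $u=0$ because $r$ is not constant. So $\ker\mathcal A$ is infinite dimensional whenever the first assertion applies. The hypothesis that $r'$ is a square cannot simply be omitted: for $r=z^2-a$ with $0<|a|<1$ and $R=1$ all other hypotheses hold, and $\ker\mathcal A=\{0\}$ by Theorem~\ref{thm:exact}.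

For $\ell=1$ boundary curve, the second assertion follows by taking $\Omega_a$, with $q=\sqrt3\,z$, and Lemma~\ref{lem:region}. For $\ell=\nu+1\ge2$ the exterior must have $\nu$ bounded components, and by the maximum principle each of them must contain a pole of $r$. So we want $q$ with $\nu$ finite poles, and the difficulty is that $q^2$ has a rational primitive only if all its residues vanish. Try $q=z-\sum_{i=1}^\nu(z-a_i)^{-1}=z-H'/H$ with $H=\prod_i(z-a_i)$ and distinct $a_i$. Near $a_i$,
\[
q=-\frac1{z-a_i}+\beta_i+O(z-a_i),\qquad \beta_i=a_i-\sum_{j\ne i}\frac1{a_i-a_j}=a_i-\frac{H''(a_i)}{2H'(a_i)},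
\]
so the residue of $q^2$ at $a_i$ is $-2\beta_i$. All residues vanish exactly when the polynomial $H''-2zH'$, of degree $\nu$ and leading coefficient $-2\nu$, vanishes at every $a_i$, that is, when
\begin{equation}\label{eq:hermite}
H''=2zH'-2\nu H .
\end{equation}
This is Hermite's equation, solved by the Hermite polynomial $H_\nu$. The two properties we need are quickly verified. On polynomials of degree at most $\nu$ the map $H\mapsto H''-2zH'$ is triangular in the basis $1,z,\dots,z^\nu$ with distinct diagonal entries $0,-2,\dots,-2\nu$, so the eigenvalue $-2\nu$ has an eigenvector of degree exactly $\nu$. Its zeros are simple, because a solution of \eqref{eq:hermite} with $H(a_i)=H'(a_i)=0$ vanishes identically.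

\begin{proof}[Proof of the second assertion of Theorem~\ref{thm:rational} for $\ell=\nu+1\ge2$]
Let $H=H_\nu$, with zeros $a_1,\dots,a_\nu$, and put
\[
q=z-\frac{H'}H,\qquad r=\frac{z^3}3-2\nu z-\frac{H'}H .
\]
By \eqref{eq:hermite}, $(H'/H)'=H''/H-(H'/H)^2=2zH'/H-2\nu-(H'/H)^2$. Therefore
\[
r'=z^2-2\nu-\Bigl(\frac{H'}H\Bigr)'=z^2-2z\frac{H'}H+\Bigl(\frac{H'}H\Bigr)^2=q^2 .
\]
The poles of $r$ are $a_1,\dots,a_\nu$, of order $k=1$, and $\infty$, of order $k=3$. At a pole of order $k$ the function $1/r$ has a zero of order $k$, so there is a local coordinate $\zeta$ with $r=\zeta^{-k}$. Choose $0<\varepsilon<1$ so that the $\nu+1$ coordinate discs $\{|\zeta|<\varepsilon\}$ are defined and disjoint, let $M$ be the maximum of $|r|$ on the compact complement of their union in $\widehat{\mathbb C}$, and take $R>\max(M,\varepsilon^{-3})$. Then $\{|r|\ge R\}$ is the union of the $\nu+1$ disjoint closed coordinate discs $\{|\zeta|\le R^{-1/k}\}$, with $R^{-1/k}<\varepsilon$, and $r'\ne0$ on their boundaries because $dr/d\zeta\neq0$ there. The complement $\Omega=\{|r|<R\}$ is connected: a path in the sphere between two points of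 $\Omega$ can be rerouted around each closed disc along a slightly larger coordinate circle. By Lemma~\ref{lem:tangent}, $\Omega$ is a smooth region, and its boundary curves are the $\nu+1$ circles $|\zeta|=R^{-1/k}$. Having at least two boundary curves, it is not a disc, and the first assertion applies.
\end{proof}

For $\nu=1$ we have $H=2z$, $q=z-1/z$, and the region is $\{|z^3/3-2z-1/z|<R\}$ with $R$ large.

\section{The nullity is zero or infinite}\label{sec:dichotomy}

On a lemniscate one null vector $q$ generates the others through multiplication by $r$, and $r$ is a primitive of $q^2$. This suggests how to proceed in general. Given $0\ne h\in N$, let $Q$ be a primitive of $h^2dz$. It should be holomorphic inside, and by \eqref{eq:square} its conjugate is a primitive of $g^2dz$, which should be holomorphic outside. Then multiplication by $Q$ should preserve $N$. For $\Omega_a$ and $h=z$ one gets $Q=z^3/3$, and indeed $\overline Q=(\overline a+1/p)/3$ on $\partial\Omega_a$. Two difficulties arise. The function $h^2$ is only integrable, so we argue by approximation and test membership in $\mathcal H_\pm$ with Lemma~\ref{lem:dual}.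 And when $\Omega$ is multiply connected, the primitive must be single-valued on each $\Gamma_j$, and its additive constants on different curves must fit one holomorphic function in $\Omega$.

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
By Lemma~\ref{lem:null} it suffices to show that $\dim N=\infty$ if $N$ contains some $h\ne0$. Put $g=Jh\in\mathcal H_-$, and choose $h_k\in\mathcal O_+$ and $g_k\in\mathcal O_-$ with $h_k\to h$ and $g_k\to g$ in $L^2$. By the Cauchy--Schwarz inequality, $h_k^2\to h^2$ and $g_k^2\to g^2$ in $L^1$.

\emph{Step 1: construction of $Q$.} Cauchy's theorem in $\Omega$ controls only the sum of the periods $\int_{\Gamma_j}h^2dz$. The exterior form controls each one: by \eqref{eq:square} and \eqref{eq:cauchyout},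
\[
\overline{\int_{\Gamma_j}h^2dz}=\int_{\Gamma_j}g^2dz=\lim_k\int_{\Gamma_j}g_k^2\,dz=0 .
\]
So on each $\Gamma_j$ there is an absolutely continuous function $Q$ with $dQ=h^2dz$, unique up to an additive constant $\kappa_j$; it is continuous, hence bounded. Fix points $b_i\in E_i$ for $1\le i\le c$. For $1\le i,j\le c$,
\begin{equation}\label{eq:periods}
\int_{\Gamma_j}\frac{dz}{z-b_i}=\begin{cases}-2\pi i,&j=i,\\ 0,&j\ne i,\end{cases}
\end{equation}
since $\Gamma_j$ is clockwise and encloses $E_j$ only. Thus adding a constant to $Q$ on $\Gamma_i$ changes $\int_{\partial\Omega}Q\,dz/(z-b_i)$ by $-2\pi i$ times that constant and leaves the integrals for the other points unchanged. Fix $\kappa_0$ arbitrarily and choose $\kappa_1,\dots,\kappa_c$ so that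
\begin{equation}\label{eq:normalize}
\int_{\partial\Omega}\frac{Q\,dz}{z-b_i}=0,\qquad 1\le i\le c .
\end{equation}

\emph{Step 2: $Q\in\mathcal H_+$.} Let $\varphi\in\mathcal O_+$. By \eqref{eq:periods} there are constants $\lambda_i$ such that $\varphi_0=\varphi-\sum_{i\ge1}\lambda_i/(z-b_i)\in\mathcal O_+$ has integral zero over each of $\Gamma_1,\dots,\Gamma_c$. Such a function has a primitive in $\Omega$. Indeed, let $\gamma$ be a closed curve in $\Omega$ with winding number $n_i$ about $b_i$, and let $\Gamma_i'\subset\Omega$ be a parallel curve close to $\Gamma_i$. The cycle $\gamma+\sum_in_i\Gamma_i'$ has winding number zero about every point outside $\Omega$, so $\int_\gamma\varphi_0\,dz=-\sum_in_i\int_{\Gamma_i'}\varphi_0\,dz$, and the right side tends to $0$ as $\Gamma_i'\to\Gamma_i$. The primitive $\Phi$ is smooth up to the boundary because $\Phi'=\varphi_0$ is. By \eqref{eq:normalize}, integration by parts on each closed curve $\Gamma_j$, and \eqref{eq:cauchyin},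
\[
\int_{\partial\Omega}Q\varphi\,dz=\int_{\partial\Omega}Q\,d\Phi=-\int_{\partial\Omega}\Phi\,h^2dz=-\lim_k\int_{\partial\Omega}\Phi\,h_k^2\,dz=0 .
\]
Lemma~\ref{lem:dual} gives $Q\in\mathcal H_+$.

\emph{Step 3: $Q\mathcal H_+\subset\mathcal H_+$.} Let $f=\lim f_k$ in $L^2$ with $f_k\in\mathcal O_+$, and let $\varphi\in\mathcal O_+$. Then $Qf\in L^2$, and $\int Qf\varphi\,dz=\lim_k\int Q\cdot(f_k\varphi)\,dz=0$ by Step 2, since $f_k\varphi\in\mathcal O_+$. Lemma~\ref{lem:dual} gives $Qf\in\mathcal H_+$.

\emph{Step 4: $\overline Q\mathcal H_-\subset\mathcal H_-$.} Let $f=\lim f_k$ in $L^2$ with $f_k\in\mathcal O_-$, and let $\varphi\in\mathcal O_-$. Each $E_j$ is simply connected, and $f_k\varphi=O(z^{-2})$ at $\infty$, so $f_k\varphi$ has a primitive $\Psi_k$ in $E_j$ that is smooth up to $\Gamma_j$ and, for $j=0$, holomorphic at $\infty$. By \eqref{eq:square}, $d\overline Q=g^2dz$. Since $\Psi_kg_l^2=O(z^{-2})$ at $\infty$, integration by parts and \eqref{eq:cauchyout} give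
\[
\int_{\Gamma_j}\overline Qf_k\varphi\,dz=-\int_{\Gamma_j}\Psi_k\,g^2dz=-\lim_l\int_{\Gamma_j}\Psi_k\,g_l^2\,dz=0 .
\]
Summing over $j$ and letting $k\to\infty$, we get $\int_{\partial\Omega}\overline Qf\varphi\,dz=0$, so $\overline Qf\in\mathcal H_-$. The constants $\kappa_j$ play no role here, because the components $E_j$ are treated separately.

\emph{Step 5: conclusion.} If $f\in N$, then $Qf\in\mathcal H_+$ by Step 3 and $J(Qf)=\overline Q\,Jf\in\mathcal H_-$ by Step 4. So $QN\subset N$, and $hQ^k\in N$ for all $k\ge0$. These functions are linearly independent. Otherwise $P(Q)h=0$ almost everywhere for some nonzero polynomial $P$, and then almost every point of the set $\{h\ne0\}$, which has positive measure, lies in one of finitely many level sets of $Q$. In a level set, all but countably many points are limits of other points of the set, and at such a point $dQ/ds=0$ if the derivative exists. Hence $dQ/ds=0$ almost everywhere on $\{h\neq0\}$. But $dQ/ds=h^2T$ almost everywhere, which is nonzero on that set. This contradiction shows that $\dim N=\infty$.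
\end{proof}

\section{Finite rank characterizes the disc}\label{sec:rank}

On a circle, $\overline z$ agrees with a rational function of degree one. We recover this identity from the finite rank of $\mathcal A$. The map $J$ turns multiplication by $z$ into multiplication by $\overline z$. If $N$ is nearly all of $\mathcal H_+$, then multiplication by $z$ nearly preserves $N$ and $JN$, so multiplication by $\overline z$ nearly preserves $JN$ and $N$. This gives $\overline z$ a meromorphic continuation to each side of $\partial\Omega$, and \eqref{eq:direct}, which plays the part of Liouville's theorem, makes it rational.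

\begin{lemma}\label{lem:mult}
$z\mathcal H_+\subset\mathcal H_+$ and $z\mathcal H_-\subset\mathbb C+\mathcal H_-$. Hence $P\mathcal H_+\subset\mathcal H_+$ and $P\mathcal H_-\subset\mathbb C[z]+\mathcal H_-$ for every polynomial $P$.
\end{lemma}

\begin{proof}
The first inclusion follows from $z\mathcal O_+\subset\mathcal O_+$ by density. Let $g=\lim g_k$ with $g_k\in\mathcal O_-$, and let $\alpha_k=\lim_{z\to\infty}zg_k(z)=\frac1{2\pi i}\int_{\Gamma_0}g_k\,dz$. The integral formula shows that $\alpha_k$ converges to some $\alpha$. The function $zg_k-\alpha_k$, with the same constant subtracted on every $E_j$, lies in $\mathcal O_-$, so $zg-\alpha\in\mathcal H_-$. Thus multiplication by $z$ preserves both $\mathcal H_+$ and $\mathbb C[z]+\mathcal H_-$, and so does multiplication by $P$.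
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
For a disc $\mathcal A=0$. Conversely, suppose that $\mathcal A$ has finite rank, so that $\ker\mathcal A=N\oplus JN$ has finite codimension in $L^2=\mathcal H_+\oplus J\mathcal H_+$. Since $N\subset\mathcal H_+$ and $JN\subset J\mathcal H_+$, the space $N$ has finite codimension in $\mathcal H_+$ and $JN$ has finite codimension in $J\mathcal H_+$. The quotient map $L^2\to L^2/\mathcal H_+$ restricts to an isomorphism on each of the complements $J\mathcal H_+$ and $\mathcal H_-$ of $\mathcal H_+$, and both contain $JN$. So $JN$ has the same finite codimension in $\mathcal H_-$. Below we use that $J$ preserves codimension and that a subspace of finite codimension meets every infinite-dimensional subspace in a nonzero vector.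

\emph{Step 1: continuation of $\overline z$ to the exterior.} The space $M=\{h\in N:zh\in N\}$ is the kernel of the linear map $h\mapsto zh+N$ from $N$ to the finite-dimensional space $\mathcal H_+/N$. So $M$ has finite codimension in $N$, and $JM$ has finite codimension in $JN$, hence in $\mathcal H_-$. If $g=Jh$ with $h\in M$, then $\overline zg=J(zh)\in JN\subset\mathcal H_-$. Fix $b\in\Omega$. The functions $(z-b)^{-k}$, $k\ge1$, are linearly independent elements of $\mathcal H_-$, so $JM$ contains a nonzero combination of them, which we write as $P_1/(z-b)^K$ with $P_1$ a nonzero polynomial. Thus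
\begin{equation}\label{eq:ext}
\overline z\,P_1/(z-b)^K\in\mathcal H_- .
\end{equation}

\emph{Step 2: continuation of $\overline z$ to the interior.} By Lemma~\ref{lem:mult}, $M'=\{g\in JN:zg\in JN\}$ is the kernel of the linear map $g\mapsto zg+JN$ from $JN$ to the finite-dimensional space $(\mathbb C+\mathcal H_-)/JN$. So $M'$ has finite codimension in $JN$, and $JM'$ has finite codimension in $N$, hence in $\mathcal H_+$. If $h=Jg$ with $g\in M'$, then $\overline zh=J(zg)\in N\subset\mathcal H_+$. The polynomials form an infinite-dimensional subspace of $\mathcal H_+$, so $JM'$ contains a nonzero polynomial $P_2$, and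
\begin{equation}\label{eq:int}
\overline z\,P_2\in\mathcal H_+ .
\end{equation}

\emph{Step 3: $\overline z$ is rational on $\partial\Omega$.} Clear denominators by putting $f=P_1P_2\,\overline z$. By \eqref{eq:int} and Lemma~\ref{lem:mult}, $f=P_1\cdot(\overline zP_2)\in\mathcal H_+$. By \eqref{eq:ext} and Lemma~\ref{lem:mult}, $f=(z-b)^KP_2\cdot\bigl(\overline zP_1/(z-b)^K\bigr)=P_3+f_-$ with $P_3$ a polynomial and $f_-\in\mathcal H_-$. Then $f-P_3\in\mathcal H_+\cap\mathcal H_-=\{0\}$. By continuity $f=P_3$ everywhere on $\partial\Omega$, so $\overline z=S(z)$ on $\partial\Omega$ minus a finite set $F$, where $S=P_3/(P_1P_2)$.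

\emph{Step 4: $\partial\Omega$ is a circle.} Let $S^\sharp(x)=\overline{S(\overline x)}$, a rational function. For $z\in\partial\Omega\setminus F$ we have $S^\sharp(S(z))=S^\sharp(\overline z)=\overline{S(z)}=z$. The function $S$ is not constant, and two rational functions that agree at infinitely many points are equal, so $S^\sharp\circ S$ is the identity. Hence $S$ is injective on the sphere, and $S=(\alpha z+\beta)/(\gamma z+\delta)$ with $\alpha\delta-\beta\gamma\ne0$. The function
\[
\gamma|z|^2+\delta\overline z-\alpha z-\beta
\]
vanishes on $\partial\Omega\setminus F$, hence on $\partial\Omega$. It is not identically zero on $\mathbb C$, because $|z|^2,\overline z,z,1$ are linearly independent. So its real or its imaginary part is a function $c_1|z|^2+\operatorname{Re}(c_2z)+c_3\not\equiv0$ with $c_1,c_3$ real, and its zero set is a circle, a line, a point or empty. This set contains the Jordan curves $\Gamma_j$. A line contains no Jordan curve, nor does a proper subset of a circle, which is homeomorphic to a subset of a line. So the zero set is a circle and every $\Gamma_j$ equals it. The curves being disjoint, $\partial\Omega$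 is this circle, and $\Omega$ is a disc.

Finally, if $\Omega$ is not a disc, then $\mathcal A$ is a compact skew-hermitian operator of infinite rank. By the spectral theorem its nonzero eigenvalues have finite multiplicity, their eigenspaces span the closure of the range, and only finitely many lie outside any neighborhood of $0$. So there are infinitely many of them, and they tend to $0$.
\end{proof}

\section{The null space for $|z^n-a|<1$}\label{sec:exact}

Let $p=z^n-a$, $\Omega=\{|p|<1\}$ and $\omega=e^{2\pi i/n}$ be as in Lemma~\ref{lem:region}. Theorem~\ref{thm:rational} produces elements of $N$; to find all of them we must solve $g=Jh$. The rotational symmetry splits this equation into $n$ equations, and the map $x=p(z)$, whose fibers are the orbits of the rotation, transports each of them to the unit circle. There the only trace of the geometry is a weight $|x+a|^{2s}$, and we shall see that a solution exists only if the weight is trivial.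

By Lemma~\ref{lem:tangent}, $T=ip\,|z|^{n-1}/z^{n-1}$, so
\begin{equation}\label{eq:Tbar}
\overline T=-i\,p^{-1}z^{n-1}|z|^{1-n}\qquad\text{on }\partial\Omega .
\end{equation}
Let $H^2_-$ be the space of functions $\sum_{k\le-1}c_kx^k$ with $\sum|c_k|^2<\infty$. Such a series defines both a holomorphic function $V$ in $|x|>1$ and an element of $L^2(\mathbb T)$, and Parseval's identity gives $V(\rho\,\cdot)\to V$ in $L^2(\mathbb T)$ as $\rho\downarrow1$. Let $(\mathcal Rf)(z)=f(\omega z)$, an isometry of $L^2(\partial\Omega)$ that preserves $\mathcal O_\pm$ and $\mathcal H_\pm$. Since $\mathcal R^n=I$, the operators $\mathcal P_k=\frac1n\sum_{l=0}^{n-1}\omega^{-kl}\mathcal R^l$, $0\le k\le n-1$, are projections onto the eigenspaces $\{\mathcal Rf=\omega^kf\}$, and $\sum_k\mathcal P_k=I$.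

\begin{lemma}\label{lem:descend}
Let $0\le k\le n-1$. For $u\in L^2(\mathbb T)$,
\begin{equation}\label{eq:norm}
\int_{\partial\Omega}|z^ku(p)|^2\,ds=\int_{\mathbb T}|u(x)|^2\,|x+a|^{(2k+1-n)/n}\,|dx| ,
\end{equation}
so the norms of $z^ku(p)$ and $u$ are comparable. If $f\in\mathcal H_+$ and $\mathcal Rf=\omega^kf$, then $f=z^ku(p)$ with $u\in H^2(\mathbb D)$. If $f\in\mathcal H_-$ and $\mathcal Rf=\omega^kf$, then $f=z^kV(p)$ with $V\in H^2_-$.
\end{lemma}

\begin{proof}
The map $p:\partial\Omega\to\mathbb T$ is a local diffeomorphism, and the fiber over $x$ consists of the $n$ roots of $z^n=x+a\ne0$. At each root $|z|=|x+a|^{1/n}$ and $ds=|dx|/|p'|=|dx|/(n|z|^{n-1})$. Summing over the roots gives \eqref{eq:norm}, and $1-|a|\le|x+a|\le1+|a|$ bounds the weight above and below.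

Let $f\in\mathcal H_+$ with $\mathcal Rf=\omega^kf$, and let $f_l\in\mathcal O_+$ tend to $f$. Replacing $f_l$ by $\mathcal P_kf_l\to\mathcal P_kf=f$, we may assume $f_l(\omega z)=\omega^kf_l(z)$. The Taylor series of $f_l$ at $0$ then contains only exponents congruent to $k$ modulo $n$, all at least $k$, so $f_l/z^k$ is holomorphic in $\Omega$ and constant on the fibers of $p$. Now $p$ maps $\overline\Omega$ onto $\overline{\mathbb D}$ and is locally invertible except at $0$. So $f_l/z^k=u_l(p)$, where $u_l$ is holomorphic in $\mathbb D\setminus\{-a\}$, bounded near $-a$, hence holomorphic in $\mathbb D$, and smooth up to $\mathbb T$. Thus $u_l\in H^2(\mathbb D)$. By \eqref{eq:norm} the sequence $u_l$ is Cauchy in $L^2(\mathbb T)$; its limit $u$ lies in $H^2(\mathbb D)$, and $f=z^ku(p)$.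

For $f\in\mathcal H_-$ take $f_l\in\mathcal O_-$ with the same symmetry. Since $0\notin\overline E$ and $p$ maps $\mathbb C\setminus\Omega$ onto $\{|x|\ge1\}$ with $p'\ne0$, we get $f_l/z^k=V_l(p)$ with $V_l$ holomorphic in $1<|x|<\infty$ and smooth up to $\mathbb T$. From $f_l=O(z^{-1})$ it follows that $V_l(x)\to0$ as $x\to\infty$, so $V_l\in H^2_-$, and we pass to the limit by \eqref{eq:norm}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
In this proof $N=\mathcal H_+\cap J\mathcal H_-$ as in Lemma~\ref{lem:null}; we must show that $N=\{0\}$ for even $n$ and that $N=\{z^mu(p):u\in H^2(\mathbb D)\}$ for $n=2m+1$.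

\emph{Symmetry.} Since $T(\omega z)=\omega T(z)$, we have $\mathcal RJ=\overline\omega J\mathcal R$. So $\mathcal R$ preserves $J\mathcal H_-$ and $N$, and $N=\bigoplus_{j=0}^{n-1}N_j$ with $N_j=\mathcal P_jN=\{h\in N:\mathcal Rh=\omega^jh\}$. Let $0\ne h\in N_j$ and $g=Jh\in\mathcal H_-$. Then $\mathcal Rg=\overline\omega J(\omega^jh)=\omega^{-1-j}g=\omega^{n-1-j}g$, and Lemma~\ref{lem:descend} gives
\[
h=z^ju(p),\quad 0\ne u\in H^2(\mathbb D);\qquad g=z^{n-1-j}V(p),\quad 0\ne V\in H^2_- .
\]

\emph{The equation on the circle.} By \eqref{eq:Tbar}, $g=\overline T\,\overline h=-ip^{-1}z^{n-1}|z|^{1-n}\,\overline z^{\,j}\,\overline{u(p)}$. Dividing by $z^{n-1-j}$ and using $|z|^n=|x+a|$ for $x=p(z)$, we obtain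
\begin{equation}\label{eq:circle}
V(x)=-ix^{-1}|x+a|^{2s}\,\overline{u(x)}\quad\text{a.e.\ on }\mathbb T,\qquad s=\frac1n\Bigl(j-\frac{n-1}2\Bigr),
\end{equation}
and $|s|\le(n-1)/(2n)<\tfrac12$. The factors $x^{-1}$ and $\overline{u(x)}$ continue to $|x|>1$, the latter as $u^*(x)=\overline{u(1/\overline x)}$, which is a constant plus an element of $H^2_-$. So we factor the weight into a part that continues to the exterior and a part that does not. On $\mathbb T$ the numbers $1+a/x$ and $1+\overline ax$ are complex conjugates with positive real part and modulus $|x+a|$, so with principal branches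
\[
|x+a|^{2s}=(1+a/x)^s\,(1+\overline ax)^s .
\]
The first factor is holomorphic in $|x|>|a|$ and the second in $|x|<1/|a|$. Put $W(x)=-ix^{-1}(1+a/x)^su^*(x)$, which is holomorphic and not identically zero in $|x|>1$. Then \eqref{eq:circle} says that the function
\[
F(x)=(1+\overline ax)^s\,W(x)-V(x),
\]
holomorphic in the annulus $1<|x|<1/|a|$, has boundary values zero on $\mathbb T$. More precisely, as $\rho\downarrow1$ the functions $u^*(\rho\,\cdot)$ and $V(\rho\,\cdot)$ converge in $L^2(\mathbb T)$ to $\overline u$ and $V$, and the other factors converge uniformly, so $F(\rho\,\cdot)\to0$ in $L^2(\mathbb T)$. If $F=\sum_kc_kx^k$ is the Laurent series, then $c_k\rho^k=\frac1{2\pi}\int_0^{2\pi}F(\rho e^{i\theta})e^{-ik\theta}d\theta\to0$, so every $c_k$ vanishes and $F\equiv0$ in the annulus.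

\emph{The branch point.} The quotient $\mu=V/W$ is meromorphic and not identically zero in $1<|x|<\infty$, and it equals $(1+\overline ax)^s$ in the annulus. The latter function branches at $-1/\overline a$ unless $s$ is an integer; the logarithmic derivative makes this precise. In the annulus $\mu'/\mu=s\overline a/(1+\overline ax)$, and both sides are meromorphic in $1<|x|<\infty$, so the identity holds there. The point $-1/\overline a$ lies in this domain because $0<|a|<1$. The residue of the right side at it is $s$, and the residue of $\mu'/\mu$ is the order of $\mu$, an integer. Since $|s|<\tfrac12$, we conclude that $s=0$, that is, $j=(n-1)/2$.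

\emph{Conclusion.} If $n$ is even, $(n-1)/2$ is not an integer, so every $N_j$ is zero; hence $N=\{0\}$ and $\ker\mathcal A=\{0\}$ by Lemma~\ref{lem:null}. If $n=2m+1$, then $N=N_m\subset\{z^mu(p):u\in H^2(\mathbb D)\}$. Conversely, $p'=(\sqrt n\,z^m)^2$, so the proof of Theorem~\ref{thm:rational} gives $z^mu(p)\in N$ for every polynomial $u$. The map $u\mapsto z^mu(p)$ is bounded from $H^2(\mathbb D)$ to $L^2(\partial\Omega)$ by \eqref{eq:norm}, the polynomials are dense in $H^2(\mathbb D)$, and $N$ is closed; so $z^mu(p)\in N$ for all $u\in H^2(\mathbb D)$. Lemma~\ref{lem:null} gives $\ker\mathcal A=N\oplus JN$. Since these regions are not discs by Lemma~\ref{lem:region}, even and odd $n$ realize the two cases of Theorem~\ref{thm:dichotomy}.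
\end{proof}

\begin{remark}
For $a=0$ the weight in \eqref{eq:circle} equals $1$ for every $j$, there is no branch point, and all $n$ symmetry classes contribute to $N=H^2(\mathbb D)$, as in Example~\ref{ex:disc}. For $0<|a|<1$ only the class with trivial weight survives. For that class, $k=m$ and $n=2m+1$, formula \eqref{eq:norm} shows that $u\mapsto z^mu(p)$ is an isometry of $H^2(\mathbb D)$ onto $N$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bell}
S. Bell, \emph{The Cauchy Transform, Potential Theory and Conformal Mapping}.

\bibitem{KS}
Kerzman and Stein, Math. Ann. 236 (1978).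

\bibitem{Spectrum}
\emph{Spectrum of the Kerzman--Stein operator for a family of smooth regions in the plane}, \texttt{https://digitalcommons.calvin.edu/cgi/viewcontent.cgi?}\allowbreak\texttt{article=1199\&context=calvin\_facultypubs}.

\end{thebibliography}
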